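\title{Time averages for a family of skew products over the tripling map}

\begin{abstract}
We study the maps $F(y,z)=(3y,\;z-\delta\sin z+\epsilon(1-\cos y))$ of the two-torus, which have fixed points with different numbers of unstable directions. For $0<\epsilon\le\frac34$ and $0<\delta\le\frac\epsilon4$ we prove that there is one invariant probability measure $\mu$ to which the forward time averages of Lebesgue-almost every point converge. This confirms a conjecture that was stated for $0<\epsilon<0.1$, $0<20\delta<\epsilon$. The proof follows nearly horizontal curves instead of points, which leads to a Markov chain on a compact space of curves. An entropy argument shows that every stationary measure of this chain has a negative fiber exponent. So nearby curves approach each other on average; any two curves are brought close together by a suitable finite word of base $3$ digits; and hence the stationary measure is unique. We also describe the structure of $\mu$, its exact basin, rates of convergence, and all invariant measures that project to Lebesgue measure.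
\end{abstract}


\section{Introduction}

\subsection{The maps and the question}
Let $\mathbb T=\mathbb R/2\pi\mathbb Z$, let $\epsilon,\delta>0$, and consider the map of $\mathbb T^2$ given by
\[
F(y,z)=\bigl(3y,\;f_y(z)\bigr),\qquad f_y(z)=z-\delta\sin z+\epsilon(1-\cos y).
\]
The first coordinate is tripled, whatever the second one is. The second coordinate is moved by $f_y$, which for $\delta<1$ is a diffeomorphism of the circle; its derivative
\[
f'(z)=1-\delta\cos z\in[1-\delta,1+\delta]
\]
does not depend on $y$. So $F$ expands by the factor $3$ horizontally, while vertically it contracts where $\cos z>0$ and expands where $\cos z<0$.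

Both vertical behaviors occur on invariant sets. Over the fixed point $y=0$ of the tripling map, $f_0(z)=z-\delta\sin z$ attracts toward $z=0$ and repels from $z=\pi$: the point $(0,0)$ is a saddle of $F$ with multipliers $3$ and $1-\delta$, and $(0,\pi)$ is a source with multipliers $3$ and $1+\delta$. Over the other fixed point $y=\pi$ there is no fixed point at all if $\delta<2\epsilon$ and $2\epsilon+\delta<2\pi$: there $f_\pi(z)=z-\delta\sin z+2\epsilon$ moves every point forward. A dense orbit comes close to $(0,0)$ and to $(0,\pi)$, so it has long stretches of vertical contraction and long stretches of vertical expansion. What do its time averages do?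

The following was posed as Conjecture A.1 in \cite{UDV}. We write $\mathrm D_p$ for the unit point mass at $p$.

\medskip
\noindent\textbf{Conjecture} (\cite{UDV}). \emph{Let $0<\epsilon<0.1$ and $0<20\delta<\epsilon$. There is a single $F$-invariant Borel probability measure $\mu$ on $\mathbb T^2$ such that for Lebesgue-almost every $(y,z)$,}
\[
\lim_{n\to\infty}\frac1n\sum_{k=1}^n\mathrm D_{F^k(y,z)}=\mu\quad\text{\emph{in the weak-* topology.}}
\]

\medskip
\noindent In \cite{UDV} the limit is called a unique Sinai--Bowen--Ruelle measure. (The upper limit of the sum is printed there as $\infty$; the intended limit is $n$.) Theorem A.1 of \cite{UDV} says that in this range almost every orbit has a dense $\omega$-limit set and that periodic saddle points are dense. We use it only for the last sentence of Theorem \ref{thm:B}(v).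

\subsection{Results}
We prove the conjecture under the weaker hypothesis
\begin{equation}\tag{H}
0<\epsilon\le\tfrac34,\qquad 0<\delta\le\tfrac\epsilon4 .
\end{equation}
Let $m$ be normalized Lebesgue measure on $\mathbb T$, or on $I=[0,2\pi]$.

\begin{theorem}\label{thm:A}
Assume \textup{(H)}. There is one $F$-invariant Borel probability measure $\mu$ on $\mathbb T^2$ such that for \emph{every} $z\in\mathbb T$ and $m$-almost every $y$,
\[
\frac1n\sum_{k=1}^n\mathrm D_{F^k(y,z)}\longrightarrow\mu\quad\text{weak-*}.
\]
In particular this holds for Lebesgue-almost every $(y,z)$, and the conjecture is true for all parameters with $0<\epsilon<0.1$ and $0<20\delta<\epsilon$.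
\end{theorem}

The \emph{basin} of $\mu$ is the set of points whose time averages converge to $\mu$. For a probability measure $\nu$ on $\mathbb T^2$ let
\[
\lambda(\nu)=\int\log(1-\delta\cos z)\,d\nu
\]
be its \emph{fiber exponent}, and put $f_y^n=f_{3^{n-1}y}\circ\dots\circ f_{3y}\circ f_y$, so that $F^n(y,z)=(3^ny,f_y^n(z))$. For $\alpha\in(0,1]$ let $[\varphi]_\alpha$ be the $\alpha$-H\"older constant of $\varphi:\mathbb T^2\to\mathbb R$ with respect to the sum of the arc distances in $y$ and $z$, and let $\|\varphi\|_{C^\alpha}=\sup|\varphi|+[\varphi]_\alpha$. Finally let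
\begin{equation}\label{eq:L}
L=\frac{\epsilon}{2-\delta}.
\end{equation}

\begin{theorem}\label{thm:B}
Assume \textup{(H)} and let $\mu$ be the measure of Theorem \ref{thm:A}.
\begin{enumerate}
\item[(i)] \textup{(Rates.)} For each $\alpha\in(0,1]$ there are $C>0$ and $\tau<1$ such that for all $n\ge0$, all $\varphi,\psi\in C^\alpha(\mathbb T^2)$ and all $L$-Lipschitz $g:I\to\mathbb T$ \textup{(}for instance constants\textup{)},
\[
\Bigl|\int\varphi(F^n(y,g(y)))\,dm(y)-\int\varphi\,d\mu\Bigr|\le C\|\varphi\|_{C^\alpha}\tau^n,
\]
\[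
\Bigl|\int\varphi\circ F^n\,\psi\,d\mu-\int\varphi\,d\mu\int\psi\,d\mu\Bigr|\le C\|\varphi\|_{C^\alpha}\|\psi\|_{C^\alpha}\tau^n .
\]
\item[(ii)] \textup{(SRB structure.)} $\mu=\int(\mathrm{graph}\,\gamma_\omega)_*m\,dP(\omega)$ for a measurable family of $L$-Lipschitz curves $\gamma_\omega:I\to\mathbb T$, indexed by a probability space $(\Omega,P)$ and lying in unstable sets. The natural extension of $(F,\mu)$ is isomorphic to the Bernoulli shift $(\frac13,\frac13,\frac13)$. The Lyapunov exponents of $\mu$ are $\log3$ and $\lambda(\mu)<0$, and $h_\mu(F)=\log3$ \textup{(}Pesin's formula\textup{)}.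
\item[(iii)] \textup{(Exact basin.)} There is a measurable $\kappa$, defined $m$-almost everywhere, with $f_y\kappa(y)=\kappa(3y)$ for a.e.\ $y$, such that for $m$-a.e.\ $y$ the maps $f_y^n$ contract every compact arc of $\mathbb T\setminus\{\kappa(y)\}$ exponentially, and \emph{every} $z\ne\kappa(y)$ has $(y,z)$ in the basin of $\mu$.
\item[(iv)] \textup{(Classification.)} The $F$-invariant probability measures with $y$-marginal $m$ are exactly $a\mu+(1-a)\mu^-$, $a\in[0,1]$, where $\mu^-=(\mathrm{id},\kappa)_*m\ne\mu$. Both $\mu$ and $\mu^-$ are ergodic, and $\lambda(\mu)<0<\lambda(\mu^-)$.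
\item[(v)] \textup{(Support.)} For every $z$ and a.e.\ $y$, the $\omega$-limit set of $(y,z)$ is $\operatorname{supp}\mu$. Hence, for $0<\epsilon<0.1$ and $0<20\delta<\epsilon$, Theorem A.1 of \cite{UDV} gives $\operatorname{supp}\mu=\mathbb T^2$.
\end{enumerate}
\end{theorem}

Here a curve lies in an unstable set if there are inverse branches of $F^n$, $n\ge1$, along which the preimages of any two of its points approach each other exponentially. Parts (iii) and (iv) show how contraction and expansion coexist: over almost every $y$ there is one point $\kappa(y)$ which repels, and everything else is attracted to the dynamics described by $\mu$.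

Neither parameter may vanish. If $\epsilon=0$, then $F(y,z)=(3y,f_0(z))$, and for a.e.\ $y$ the points $(y,0)$ and $(y,\pi)$ have the different limits $m\times\mathrm D_0$ and $m\times\mathrm D_\pi$, so ``every $z$'' fails. If $\delta=0$, all $f_y$ are rotations, nothing is contracted, and (iii) fails. The numerical bounds in (H) are used in Lemmas \ref{lem:rigid} and \ref{lem:coarse}; elsewhere only $\delta<1$ matters.

\subsection{What one expects, and the mechanism}\label{sec:mech}
If two points of one vertical circle approach each other under iteration, their time averages agree, so vertical contraction on average would explain a unique limit. The average rate is $\lambda(\nu)$, where $\nu$ is the limit measure. If $z$ were uniformly distributed, strict concavity of the logarithm would give $\lambda<\log\int(1-\delta\cos z)\,dm(z)=0$. This is a guess only. For uniform $z$ the rate is $-\delta^2/4+O(\delta^4)$, and a relative deviation of order $\delta$ from uniformity, multiplied by the leading term $-\delta\cos z$ of $\log f'$, changes it by the same order.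

The sign can be found without knowing the measure. Imagine that $\nu$ is $F$-invariant with marginal $m$ and has a continuous positive density $u$ with respect to normalized Lebesgue measure. Let $\nu_y$ be the probability measure with density $u(y,\cdot)$ on the circle over $y$, and compare $\nu_y$ with the measure $\beta_y=(f_y^{-1})_*\nu_{3y}$ that one obtains by pulling back from the next circle. The density of $\beta_y$ is $u(3y,f_y(z))f'(z)$, so
\[
\log\frac{d\nu_y}{d\beta_y}(z)=\log u(y,z)-\log u(F(y,z))-\log f'(z).
\]
Integrate with respect to $\nu$: the first two terms cancel by invariance. The left side becomes the average of the relative entropies $h(y)=\int\log\frac{d\nu_y}{d\beta_y}\,d\nu_y$, which are nonnegative by Jensen's inequality. Hence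
\[
\lambda(\nu)=-\int h(y)\,dm(y)\le0,
\]
with equality only if $\nu_y=\beta_y$, that is, $f_{y*}\nu_y=\nu_{3y}$, for a.e.\ $y$. By continuity this would hold at $y=0$, and $f_0$ would preserve a measure with a density. But all $f_0$-orbits except that of $\pi$ converge to $0$, so $f_0$ preserves no such measure. Thus $\lambda(\nu)<0$.

Two things are missing in general. There may be no density; and to evaluate an almost everywhere identity at the single point $y=0$ one needs $\nu_y$ to depend continuously on $y$. The second difficulty is removed by passing from points to curves (Sections \ref{sec:curves} and \ref{sec:fiber}). The first is removed by replacing $u(y,z)$ with the mass of small arcs around $z$ (Section \ref{sec:exp}); the identity $\lambda=-h$, where $h$ is the mean of $h(y)$, is lost, but the implication ``$h>0$ implies $\lambda<0$'' survives. Section \ref{sec:sync} turns negative exponents into synchronization of all pairs of curves and proves Theorem \ref{thm:A}. Section \ref{sec:B} proves Theorem \ref{thm:B}.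

\subsection*{Conventions} For $z,z'\in\mathbb T$, $|z-z'|$ is the arc distance and $|z|$ is the arc distance to $0$; for an arc $A$, $|A|$ is its length; $B_r(z)$ is the open arc of radius $r$ about $z$. On $\mathbb T^2$ we use the distance $|y-y'|+|z-z'|$. (H) is assumed throughout.

\section{From points to curves}\label{sec:curves}

\subsection{The iterated function system}
Write $y/2\pi$ in base $3$. Applying $F$ reads off one digit. If the first $n$ digits are known, $y$ is known up to an interval of length $2\pi3^{-n}$, and the $n$th iterate of the tripling map stretches this interval over the whole circle. So we follow the image of a whole curve over that interval: it is again a curve over the whole circle, determined by the $n$ digits already read. The position on the curve is determined by the remaining digits, which are independent of the curve.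

Let $b_j(y)=(y+2\pi j)/3$, $b_j:I\to I$, $j=0,1,2$, be the inverse branches of the tripling map. Let $\mathcal G$ be the set of $L$-Lipschitz maps $g:I\to\mathbb T$, with
\[
d(g,\hat g)=\sup_{y\in I}|g(y)-\hat g(y)|\le\pi .
\]
By the Arzel\`a--Ascoli theorem $\mathcal G$ is a compact metric space. We do not ask that $g(0)=g(2\pi)$. Put
\[
(T_jg)(y)=f_{b_j(y)}\bigl(g(b_j(y))\bigr),\qquad j=0,1,2 .
\]
Since $|f_y(z)-f_{y'}(z')|\le(1+\delta)|z-z'|+\epsilon|y-y'|$, the map $T_jg$ is Lipschitz with constant $\frac13\bigl((1+\delta)L+\epsilon\bigr)$, which equals $L$ by \eqref{eq:L}; this is how $L$ was chosen. So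
\begin{equation}\label{eq:Tlip}
T_j:\mathcal G\to\mathcal G,\qquad d(T_jg,T_j\hat g)\le(1+\delta)\,d(g,\hat g).
\end{equation}

\begin{example}
For a constant curve $g\equiv z$ we get $(T_jg)(y)=z-\delta\sin z+\epsilon\bigl(1-\cos\frac{y+2\pi j}3\bigr)$. The image of the horizontal circle under $F$ is one closed curve winding three times around, and $T_0g$, $T_1g$, $T_2g$ are its three strands. Each strand is a graph over $I$, but only the middle one satisfies $(T_jg)(0)=(T_jg)(2\pi)$.
\end{example}

Let $\Omega=\{0,1,2\}^{\mathbb N}$ with the uniform Bernoulli measure $P$, expectation $E$ and shift $\sigma$, and let $\mathcal F_k$ be the $\sigma$-algebra generated by the first $k$ digits $\omega_1,\dots,\omega_k$. Let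
\[
y(\omega)=2\pi\sum_{k\ge1}\omega_k3^{-k}\in I .
\]
Then $y_*P=m$, and $y(\omega)=b_{\omega_1}(y(\sigma\omega))$, so $3y(\omega)\equiv y(\sigma\omega)$ mod $2\pi$. Define
\[
\mathrm{ev}(g,\omega)=\bigl(y(\omega),g(y(\omega))\bigr)\in\mathbb T^2,\qquad
\Theta(g,\omega)=(T_{\omega_1}g,\sigma\omega)
\]
on $\mathcal G\times\Omega$; both maps are continuous. Since $(T_{\omega_1}g)(y(\sigma\omega))=f_{y(\omega)}(g(y(\omega)))$, we have $F\circ\mathrm{ev}=\mathrm{ev}\circ\Theta$. So with
\[
G_n=T_{\omega_n}\cdots T_{\omega_1}g
\]
we get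
\begin{equation}\label{eq:semi}
F^n(\mathrm{ev}(g,\omega))=\mathrm{ev}(G_n,\sigma^n\omega),\qquad n\ge0.
\end{equation}
For a second initial curve $\hat g$ and the same $\omega$ we write $\hat G_n=T_{\omega_n}\cdots T_{\omega_1}\hat g$.

Under $P$, $(G_n)$ is a Markov chain with transition operator
\[
\Pi\Phi(g)=\tfrac13\sum_{j=0}^2\Phi(T_jg),\qquad \Pi^n\Phi(g)=E\,\Phi(G_n),
\]
which maps $C(\mathcal G)$ to itself. A probability measure $\eta$ on $\mathcal G$ is \emph{stationary} if $\eta\Pi=\eta$, that is, $\int\Pi\Phi\,d\eta=\int\Phi\,d\eta$ for all $\Phi\in C(\mathcal G)$. Let $\mathcal S$ be the set of stationary measures. It is convex and weak-* compact, and it is nonempty, because every weak-* limit point of $\frac1n\sum_{k<n}\mathrm D_g\Pi^k$ is stationary. If $\eta\in\mathcal S$, then $\eta\times P$ is $\Theta$-invariant, because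
\[
\int\Psi(T_{\omega_1}g,\sigma\omega)\,d(\eta\times P)=\frac13\sum_j\iint\Psi(T_jg,\omega)\,dP\,d\eta=\iint\Psi\,dP\,d\eta .
\]
Hence
\[
\mu_\eta:=\mathrm{ev}_*(\eta\times P)
\]
is an $F$-invariant probability measure.

\subsection{Limits of time averages come from stationary measures}

\begin{lemma}\label{lem:empirical}
For every $g\in\mathcal G$ and $P$-a.e.\ $\omega$, every weak-* limit point of $\frac1n\sum_{k=1}^n\mathrm D_{F^k(\mathrm{ev}(g,\omega))}$ equals $\mu_\eta$ for some $\eta\in\mathcal S$.
\end{lemma}

\begin{proof}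
Let $\Psi\in C(\mathcal G\times\Omega)$ depend on $g,\omega_1,\dots,\omega_p$ only, and let $\bar\Psi(g)=\int\Psi(g,\cdot)\,dP$. Put
\[
\Delta_k=\Psi(G_k,\sigma^k\omega)-\bar\Psi(G_k).
\]
This is bounded and $\mathcal F_{k+p}$-measurable, and $E[\Delta_k|\mathcal F_k]=0$, since $G_k$ is $\mathcal F_k$-measurable and $\sigma^k\omega$ is independent of $\mathcal F_k$. So for each residue $a$ mod $p$ the variables $\Delta_{a+ip}$, $i\ge1$, are bounded martingale differences. The martingale $\sum_i\Delta_{a+ip}/i$ is bounded in $L^2$, hence converges a.s., and Kronecker's lemma gives $\frac1N\sum_{i\le N}\Delta_{a+ip}\to0$ a.s. Therefore $\frac1n\sum_{k\le n}\Delta_k\to0$ a.s. By the same argument with $\Phi(G_{k+1})-\Pi\Phi(G_k)$ in place of $\Delta_k$ and $p=1$, we get $\frac1n\sum_{k\le n}\bigl(\Phi(G_{k+1})-\Pi\Phi(G_k)\bigr)\to0$ a.s.\ for $\Phi\in C(\mathcal G)$.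

Functions $\Psi$ of the above type (with arbitrary $p$) are dense in $C(\mathcal G\times\Omega)$, and $C(\mathcal G)$ and $C(\mathcal G\times\Omega)$ are separable. So for a.e.\ $\omega$ both statements hold for all continuous $\Phi$ and $\Psi$. Fix such an $\omega$ and a subsequence along which the empirical measures of the $F$-orbit converge. Pass to a further subsequence along which $\frac1n\sum_{k\le n}\mathrm D_{G_k}$ converges, to $\eta$ say. The second statement gives $\eta\in\mathcal S$, and the first gives $\frac1n\sum_{k\le n}\mathrm D_{(G_k,\sigma^k\omega)}\to\eta\times P$. By \eqref{eq:semi} the empirical measures of the $F$-orbit are the images of these under the continuous map $\mathrm{ev}$. So they converge to $\mathrm{ev}_*(\eta\times P)=\mu_\eta$.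
\end{proof}

\begin{corollary}\label{cor:reduction}
If $\mathcal S=\{\eta\}$, then Theorem \ref{thm:A} holds with $\mu=\mu_\eta$.
\end{corollary}

\begin{proof}
Take $g\equiv z$. For $P$-a.e.\ $\omega$ the only limit point of the empirical measures of $(y(\omega),z)$ is $\mu_\eta$, so by compactness they converge to it. The property depends on $y(\omega)$ only, and $y_*P=m$, so it holds for $m$-a.e.\ $y$. The set of $(y,z)$ with convergence is Borel, since weak-* convergence is tested on countably many continuous functions; Fubini's theorem gives Lebesgue-a.e.\ $(y,z)$.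
\end{proof}

It remains to prove that $\mathcal S$ is a singleton.

\section{The fiber measures of a stationary measure}\label{sec:fiber}

For $\eta\in\mathcal S$ and $y\in I$ let $\mu_y$ be the law of $g(y)$ when $g$ has law $\eta$. These will be the conditional measures of $\mu_\eta$ on the vertical circles. What we gain from curves is that $\mu_y$ is defined for every $y$ and is continuous in $y$.

\begin{lemma}\label{lem:fiber}
Let $\eta\in\mathcal S$. Then $\mu_\eta=\int\mathrm D_y\times\mu_y\,dm(y)$; $\mu_0=\mu_{2\pi}$; the map $y\in\mathbb T\mapsto\mu_y$ is weak-* continuous; and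
\begin{equation}\label{eq:dom}
f_{y*}\mu_y\le3\,\mu_{3y}\qquad\text{for all }y\in\mathbb T.
\end{equation}
\end{lemma}

\begin{proof}
The first claim is the definition of $\mu_\eta$, because $y_*P=m$ and $g$ is independent of $\omega$ under $\eta\times P$. Continuity on $I$ follows from $|g(y)-g(y')|\le L|y-y'|$. Stationarity says that $g(y)$ and $(T_jg)(y)$, with $j$ uniform and independent of $g$, have the same law:
\begin{equation}\label{eq:stat}
\mu_y=\tfrac13\sum_{j}(f_{b_j(y)})_*\mu_{b_j(y)},\qquad y\in I.
\end{equation}
Compare $y=0$ and $y=2\pi$. We have $b_0(2\pi)=b_1(0)$, $b_1(2\pi)=b_2(0)$, $b_0(0)=0$, $b_2(2\pi)=2\pi$ and $f_{2\pi}=f_0$, so $\mu_{2\pi}-\mu_0=\frac13f_{0*}(\mu_{2\pi}-\mu_0)$. The total variation of this signed measure is at most one third of itself, so it is zero. Hence $y\mapsto\mu_y$ is well defined and continuous on $\mathbb T$. Finally, let $y\in[0,2\pi)$ and let $y'\in[0,2\pi)$ represent $3y$. Then $y=b_j(y')$ for some $j$, and \eqref{eq:stat} at $y'$ gives \eqref{eq:dom}.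
\end{proof}

In Section \ref{sec:mech} equality $\lambda=0$ was excluded because the fiber measures could not be carried exactly to one another. Here is the corresponding statement. Since the measures may now have atoms, the fixed point $y=0$ alone does not suffice, and we also use $y=\pi$.

\begin{lemma}\label{lem:rigid}
No $\eta\in\mathcal S$ satisfies $f_{y*}\mu_y=\mu_{3y}$ for $m$-a.e.\ $y$.
\end{lemma}

\begin{proof}
Suppose $\eta$ does. Both sides are weak-* continuous in $y\in\mathbb T$, so the identity holds for all $y$. At $y=0$ it says that $\mu_0$ is $f_0$-invariant. The map $f_0(z)=z-\delta\sin z$ fixes only $0$ and $\pi$, and all other orbits converge to $0$. By Poincar\'e recurrence $\mu_0=a\mathrm D_0+(1-a)\mathrm D_\pi$ for some $a\in[0,1]$. For $y=2\pi i/3^n$ we get $(f_y^n)_*\mu_y=\mu_0$ with $f_y^n$ a homeomorphism, so $\mu_y=a\mathrm D_u+(1-a)\mathrm D_v$ for some $u,v$. Such $y$ are dense, and measures of this form, with $a$ fixed, are closed under weak-* limits. Hence $\operatorname{supp}\mu_\pi$ has at most two points.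

As $3\pi\equiv\pi$, $\mu_\pi$ is $f_\pi$-invariant. So $f_\pi$ permutes $\operatorname{supp}\mu_\pi$, and $f_\pi^2$ fixes a point. But $f_\pi(z)=z-\delta\sin z+2\epsilon$ displaces each point by an amount in $[2\epsilon-\delta,2\epsilon+\delta]$, so $f_\pi^2$ displaces each point by an amount in $[4\epsilon-2\delta,4\epsilon+2\delta]$. By (H) this interval lies in $(0,3.4]\subset(0,2\pi)$, a contradiction.
\end{proof}

Birkhoff's theorem will be used with an ergodic measure, and the next lemma supplies it.

\begin{lemma}\label{lem:ergodic}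
If $\eta$ is an extreme point of $\mathcal S$, then $\Theta$ is ergodic for $\eta\times P$. Hence $\mu_\eta$ is $F$-ergodic.
\end{lemma}

\begin{proof}
Let $\phi$ be bounded with $\phi\circ\Theta=\phi$ a.e., and let $\bar\phi(g)=\int\phi(g,\cdot)\,dP$. Let $(g,\omega)$ have law $\eta\times P$. Since $\phi=\phi(G_n,\sigma^n\omega)$ a.e.\ and $\sigma^n\omega$ is independent of $(g,\omega_1,\dots,\omega_n)$,
\[
E[\phi\,|\,g,\mathcal F_n]=\bar\phi(G_n),
\]
and by martingale convergence this tends to $\phi$ a.s. So $\bar\phi(G_n)$ is a martingale; by stationarity all $G_n$ have law $\eta$. Hence, for all $n$,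
\[
E\bigl(\bar\phi(G_{n+1})-\bar\phi(G_n)\bigr)^2=E\bar\phi(G_{n+1})^2-E\bar\phi(G_n)^2=0.
\]
Therefore $\phi=\bar\phi(g)$ a.s., and $\bar\phi(T_jg)=\bar\phi(g)$ for $\eta$-a.e.\ $g$ and all $j$. For every $c$ and every Borel set $A\subset\mathcal G$ this gives
\[
\tfrac13\sum_j\eta\{\bar\phi(g)>c,\;T_jg\in A\}=\tfrac13\sum_j\eta\{\bar\phi(T_jg)>c,\;T_jg\in A\}=\eta\bigl(A\cap\{\bar\phi>c\}\bigr),
\]
where the last step is stationarity. So the restriction of $\eta$ to $\{\bar\phi>c\}$ is $\Pi$-invariant, and so is the restriction to the complement. As $\eta$ is extreme, $\eta\{\bar\phi>c\}\in\{0,1\}$ for every $c$. Thus $\bar\phi$, and with it $\phi$, is a.e.\ constant. Factors of ergodic systems are ergodic.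
\end{proof}

\section{Negative fiber exponents}\label{sec:exp}

\subsection{Masses of small arcs}
To replace densities we compare two measures on small arcs around a point. The following is the one-dimensional differentiation theorem for arbitrary measures, with the maximal inequality that we need for domination.

\begin{lemma}\label{lem:diff}
Let $\nu$ be a probability measure and $\beta$ a finite measure on $\mathbb T$.
\begin{enumerate}
\item[(a)] For $t>0$, $\displaystyle\nu\Bigl\{z\in\operatorname{supp}\nu:\ \sup_{0<s<1}\frac{\beta(B_s(z))}{\nu(B_s(z))}>t\Bigr\}\le\frac{2\beta(\mathbb T)}t.$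
\item[(b)] If $\beta=u\nu+\beta^{\mathrm s}$ with $u\in L^1(\nu)$ and $\beta^{\mathrm s}\perp\nu$, then $\beta(B_r(z))/\nu(B_r(z))\to u(z)$ as $r\to0$ for $\nu$-a.e.\ $z$.
\end{enumerate}
\end{lemma}

\begin{proof}
For fixed $s$ the map $z\mapsto\beta(B_s(z))$ is lower semicontinuous, as $B_s(z)$ is open, and $s\mapsto\beta(B_s(z))$ is left-continuous, as $B_{s'}(z)\uparrow B_s(z)$ when $s'\uparrow s$. The same holds for $\nu$. So the supremum may be taken over rational $s$, and the set in (a) is Borel.

(a) Let $K$ be a compact subset of this set. Cover $K$ by finitely many arcs $B_s(z)$, $z\in K$, $s<1$, with $\beta(B_s(z))>t\,\nu(B_s(z))$, and take a minimal subcover $B_1,\dots,B_N$. No point lies in three of these arcs. Indeed, three arcs of length less than $2$ with a common point lie in an arc of length less than $4<2\pi$; the one reaching furthest to the left and the one reaching furthest to the right together cover all three, so one is redundant. Hence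
\[
\nu(K)\le\sum_i\nu(B_i)\le\frac1t\sum_i\beta(B_i)\le\frac{2\beta(\mathbb T)}t ,
\]
and (a) follows by inner regularity.

(b) First let $\beta=u\nu$. If $u$ is continuous, the claim is immediate on $\operatorname{supp}\nu$. In general, given $\varepsilon>0$, choose a continuous $v$ with $\int|u-v|\,d\nu<\varepsilon$. Then
\[
\limsup_{r\to0}\Bigl|\frac{\beta(B_r)}{\nu(B_r)}-u\Bigr|\le\sup_{s<1}\frac{(|u-v|\nu)(B_s)}{\nu(B_s)}+|v-u| ,
\]
and by (a) and Chebyshev's inequality the right side exceeds $2t$ on a set of $\nu$-measure at most $2\varepsilon/t+\varepsilon/t$. Let $\varepsilon\to0$, then $t\to0$. Now let $\beta=\beta^{\mathrm s}$. Given $\varepsilon>0$, choose a compact $K$ with $\nu(K)=0$ and $\beta(\mathbb T\setminus K)<\varepsilon$. If $z\notin K$, small arcs about $z$ miss $K$, so (a), applied to the restriction of $\beta$ to $\mathbb T\setminus K$, gives $\nu\{\limsup_{r\to0}\beta(B_r)/\nu(B_r)>t\}\le2\varepsilon/t$. Let $\varepsilon\to0$, then $t\to0$.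
\end{proof}

\subsection{The exponent}

\begin{proposition}\label{prop:neg}
$\lambda(\mu_\eta)<0$ for all $\eta\in\mathcal S$. Hence $\lambda_*:=\max_{\eta\in\mathcal S}\lambda(\mu_\eta)<0$.
\end{proposition}

Here is the plan. As in Section \ref{sec:mech} we compare $\mu_y$ with the pulled-back measure $\beta_y$, and Lemma \ref{lem:rigid} gives a positive mean relative entropy $h$. So for a typical orbit $(y_k,z_k)$ and small arcs $B$ about $z_k$, the mass $\mu_{y_{k+1}}(f_{y_k}B)=\beta_{y_k}(B)$ is smaller than $\mu_{y_k}(B)$, on (geometric) average by the factor $e^{-h}$. If $\lambda\ge0$, we can choose arcs about the points $z_k$ such that the image of each one contains the next, although their radii shrink only at an arbitrarily slow exponential rate. After $n$ steps, arcs of radius about $e^{-3\xi n}$ with a tiny $\xi$ have mass at most about $e^{-hn}$. This is too little: about $e^{3\xi n}$ such arcs cover the circle.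

\begin{proof}
Put $\psi(g)=\int\log f'(g(y))\,dm(y)$, a continuous function on $\mathcal G$. Then $\lambda(\mu_\eta)=\int\psi\,d\eta$ is affine and continuous on the compact convex set $\mathcal S$. Its maximizers form a nonempty closed face, which by the Krein--Milman theorem contains an extreme point of $\mathcal S$. So it suffices to treat extreme $\eta$. Let $\eta$ be extreme, $\mu=\mu_\eta$ (ergodic by Lemma \ref{lem:ergodic}), $\lambda=\lambda(\mu)$, and suppose that $\lambda\ge0$.

\medskip
\emph{Step 1: entropy.} Let $\beta_y=(f_y^{-1})_*\mu_{3y}$, that is, $\beta_y(A)=\mu_{3y}(f_yA)$. It is weak-* continuous in $y\in\mathbb T$. Let $\beta=\int\mathrm D_y\times\beta_y\,dm(y)$. By \eqref{eq:dom}, $\mu_y\le3\beta_y$ for all $y$, so $\mu\le3\beta$. Let $J=d\mu/d\beta$, a Borel function with values in $[0,3]$. By uniqueness of disintegrations $J(y,\cdot)=d\mu_y/d\beta_y$ for $m$-a.e.\ $y$. Put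
\[
h(y)=\int\log J\,d\mu_y=\int J\log J\,d\beta_y .
\]
Since $\int J\,d\beta_y=1$ and $t\mapsto t\log t$ is strictly convex, Jensen's inequality gives $0\le h(y)\le\log3$, with $h(y)=0$ iff $J=1$ $\beta_y$-a.e., that is, iff $\mu_y=\beta_y$. Let
\[
h=\int h(y)\,dm(y)=\int\log J\,d\mu .
\]
If $h=0$, then $f_{y*}\mu_y=\mu_{3y}$ for a.e.\ $y$, contrary to Lemma \ref{lem:rigid}. So $0<h<\infty$.

\medskip
\emph{Step 2: small arcs.} For $0<r\le1$ and $z\in\operatorname{supp}\mu_y$ put
\[
q_r(y,z)=\log\frac{\beta_y(B_r(z))}{\mu_y(B_r(z))}\ge-\log3,\qquad Q_r=\sup_{0<s<r}q_s .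
\]
These functions are Borel, for the following reason. The map $(y,z)\mapsto\mu_y(B_r(z))$ is lower semicontinuous: if $(y_n,z_n)\to(y,z)$ and $r'<r$, then $B_{r'}(z)\subset B_r(z_n)$ for large $n$, so $\liminf\mu_{y_n}(B_r(z_n))\ge\liminf\mu_{y_n}(B_{r'}(z))\ge\mu_y(B_{r'}(z))$; let $r'\uparrow r$. The same holds for $\beta_y$. Hence the set
\[
\{(y,z):z\in\operatorname{supp}\mu_y\}=\bigcap_{r\in\mathbb Q\cap(0,1)}\{\mu_y(B_r(z))>0\},
\]
which has full $\mu$-measure, is Borel, and $q_r$ is Borel on it. By left-continuity in $r$ the supremum in $Q_r$ may be taken over rational $s$.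

For a.e.\ $y$ the restriction of $\beta_y$ to $\{J>0\}$ is $J^{-1}\mu_y$, and the restriction to $\{J=0\}$ is singular to $\mu_y$, because $\mu_y\{J=0\}=0$. So Lemma \ref{lem:diff}(b) gives $q_r\to-\log J$, and therefore $Q_r\downarrow-\log J$, $\mu$-a.e.\ as $r\downarrow0$. By Lemma \ref{lem:diff}(a) with $t=e^u$, applied on each fiber, $\mu(Q_1>u)\le2e^{-u}$ for $u\ge0$, so the positive part $Q_1^+$ is in $L^1(\mu)$. Since $-\log3\le Q_r\le Q_1^+$, dominated convergence gives
\[
\int Q_r\,d\mu\ \downarrow\ -h\qquad(r\downarrow0).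
\]

\medskip
\emph{Step 3: shrinking arcs.} Choose $\xi>0$ with $5\xi<h$. Then choose $r_*\in(0,1)$ with
\[
\int Q_{r_*}\,d\mu<-h+\xi\qquad\text{and}\qquad|\log f'(z)-\log f'(z')|\le\xi\ \text{ if }|z-z'|<r_* .
\]
For $p\in\mathbb T^2$ write $F^kp=(y_k,z_k)$, and for $\rho\in(0,1)$ put
\[
R_k=\rho\exp\sum_{i<k}\bigl(\log f'(z_i)-\lambda-2\xi\bigr).
\]
By Birkhoff's theorem the exponent is $\sim-2\xi k$ for a.e.\ $p$, hence bounded above in $k$. So we can fix $\rho$ with
\[
\mu\{R_k<r_*\text{ for all }k\ge0\}\ge\tfrac34 .
\]
Again by Birkhoff's theorem, for all large $n$ the event that both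
\[
R_n\ge\rho e^{-3\xi n}=:\rho_n\qquad\text{and}\qquad\sum_{k<n}Q_{r_*}(F^kp)\le-(h-2\xi)n
\]
has $\mu$-probability at least $\frac34$. So for large $n$ the last two displayed events have an intersection of measure at least $\frac12$. Let $p$ be in this intersection and outside the null set where $z_k\notin\operatorname{supp}\mu_{y_k}$ for some $k$. On $B_{R_k}(z_k)$ the derivative of $f_{y_k}$ is at least $f'(z_k)e^{-\xi}$, because $R_k<r_*$. Now $\lambda\ge0$ is used:
\[
R_{k+1}=R_kf'(z_k)e^{-\lambda-2\xi}\le R_kf'(z_k)e^{-\xi},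
\]
so $B_{R_{k+1}}(z_{k+1})\subset f_{y_k}(B_{R_k}(z_k))$. Therefore
\begin{align*}
\mu_{y_{k+1}}(B_{R_{k+1}}(z_{k+1}))&\le\mu_{3y_k}\bigl(f_{y_k}(B_{R_k}(z_k))\bigr)=\beta_{y_k}(B_{R_k}(z_k))\\
&=e^{q_{R_k}(F^kp)}\mu_{y_k}(B_{R_k}(z_k))\le e^{Q_{r_*}(F^kp)}\mu_{y_k}(B_{R_k}(z_k)).
\end{align*}
Iterating, $\mu_{y_n}(B_{\rho_n}(z_n))\le\mu_{y_n}(B_{R_n}(z_n))\le e^{-(h-2\xi)n}$. In other words, $F^np$ lies in the Borel set
\[
A_n=\bigl\{(y,z):\mu_y(B_{\rho_n}(z))\le e^{-(h-2\xi)n}\bigr\},
\]
and so $\mu(A_n)=\mu(F^{-n}A_n)\ge\frac12$ for all large $n$.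

\medskip
\emph{Step 4: counting.} Cover $\mathbb T$ by at most $2\pi/\rho_n+1\le9/\rho_n$ arcs of length less than $\rho_n$. If such an arc contains some $z$ with $(y,z)\in A_n$, it lies in $B_{\rho_n}(z)$, so its $\mu_y$-measure is at most $e^{-(h-2\xi)n}$. Hence
\[
\mu(A_n)\le\frac9{\rho_n}e^{-(h-2\xi)n}=\frac9\rho\,e^{-(h-5\xi)n}\to0 ,
\]
a contradiction.
\end{proof}

\section{Synchronization and uniqueness}\label{sec:sync}

We show that two curves driven by the same digits approach each other, exponentially in a mean sense. Nearby curves do so because the exponents are negative; distant curves are first brought together by a suitable finite word.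

\subsection{Nearby curves}
A negative exponent controls $\log d(G_n,\hat G_n)$ on average. As usual, a small power $d^s$ converts this into contraction of a mean.

\begin{lemma}\label{lem:local}
There are $N\in\mathbb N$, $s\in(0,1]$, $r_0\in(0,1)$ and $\theta<1$ such that
\[
E\,d(G_N,\hat G_N)^s\le\theta\,d(g,\hat g)^s\qquad\text{whenever }d(g,\hat g)\le r_0 .
\]
\end{lemma}

\begin{proof}
Let $\psi(g)=\int\log f'(g(y))\,dm(y)$ as in the proof of Proposition \ref{prop:neg}. Then
\begin{equation}\label{eq:unif}
\limsup_{n\to\infty}\ \sup_{g\in\mathcal G}\ \frac1n\sum_{k<n}\Pi^k\psi(g)\le\lambda_* .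
\end{equation}
Otherwise, for suitable $g_n$ and along a subsequence, $\frac1n\sum_{k<n}\mathrm D_{g_n}\Pi^k$ would converge to a stationary $\eta$ with $\int\psi\,d\eta>\lambda_*$.

The quantity $\Pi^k\psi(g)=E\psi(G_k)$ averages over the curve $G_k$, but we need the largest stretching along the curve. These are comparable, because $F$ expands horizontally: looking backward, all points of a curve come from a short piece. Precisely, fix $n$ and for $y\in I$ put $y_k=b_{\omega_{k+1}}\cdots b_{\omega_n}(y)$, $0\le k\le n$, so that $y_n=y$ and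
\[
G_{k+1}(y_{k+1})=f_{y_k}(G_k(y_k)).
\]
Let $\Lambda_n(g,\omega)=\sup_{y\in I}\sum_{k<n}\log f'(G_k(y_k))$, and let $\ell>0$ be a Lipschitz constant of $\log f'$. For $y,y'\in I$ we have $|G_k(y_k)-G_k(y_k')|\le2\pi L3^{-(n-k)}$, so the sum oscillates in $y$ by at most $\sum_{k<n}2\pi\ell L3^{-(n-k)}\le\pi\ell L$. Let $y$ be uniform on $I$ and independent of $\omega$. Then $y_k$ is uniform, because applying $b_j$ with an independent uniform digit $j$ preserves $m$; and $y_k$ is independent of $G_k$, because it is a function of $y,\omega_{k+1},\dots,\omega_n$. So $E\log f'(G_k(y_k))=E\psi(G_k)$, and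
\[
E\Lambda_n(g,\cdot)\le\pi\ell L+\sum_{k<n}\Pi^k\psi(g).
\]
By \eqref{eq:unif} and $\lambda_*<0$ we can fix $N$ with $E\Lambda_N(g,\cdot)\le-2$ for all $g\in\mathcal G$.

Fix $c\in(0,1)$ with $N\ell c\le1$ and put $r_0=c(1+\delta)^{-N}$. Let $d(g,\hat g)\le r_0$. Then $d(G_k,\hat G_k)\le c$ for $k\le N$ by \eqref{eq:Tlip}. With $n=N$ in the definition of $y_k$, the mean value theorem on the short arc between $G_k(y_k)$ and $\hat G_k(y_k)$ gives
\[
|\hat G_{k+1}(y_{k+1})-G_{k+1}(y_{k+1})|\le e^{\ell c}f'(G_k(y_k))\,|\hat G_k(y_k)-G_k(y_k)| .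
\]
Multiply over $k<N$ and take the supremum over $y$: $d(G_N,\hat G_N)\le e^Xd(g,\hat g)$ with $X=1+\Lambda_N(g,\omega)$. Here $EX\le-1$ and $|X|\le B:=1+N|\log(1-\delta)|$. From $e^t\le1+t+t^2e^{|t|}$,
\[
E\,e^{sX}\le1-s+s^2B^2e^B\le1-\tfrac s2=:\theta
\]
for sufficiently small $s\in(0,1]$.
\end{proof}

\subsection{Distant curves}
The digits $0$ and $1$ suffice to bring any two curves together. A long block of $0$s follows the fixed point $y=0$, where everything is attracted to $z=0$ except what starts near $\pi$. The digit $1$ moves the value of a curve at $y=0$ forward by a controlled amount. So we first apply $T_1$ zero, one or two times to get both curves away from $\pi$.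

\begin{lemma}\label{lem:coarse}
For each $r>0$ there is $n(r)$ such that for all $g,\hat g\in\mathcal G$ there is $k\in\{0,1,2\}$ with
\[
d(T_0^nT_1^kg,\;T_0^nT_1^k\hat g)\le r\qquad\text{for all }n\ge n(r).
\]
\end{lemma}

\begin{proof}
\emph{Moving away from $\pi$.} We have $(T_1g)(0)=f_{2\pi/3}(g(2\pi/3))$ and $1-\cos\frac{2\pi}3=\frac32$, and $g(2\pi/3)$ differs from $g(0)$ by at most $\frac{2\pi}3L$. So if $a$ is a lift of $g(0)$ to $\mathbb R$, then $(T_1g)(0)$ has a lift in $[a+c_1,a+c_2]$ with
\[
c_1=\tfrac32\epsilon-\delta-\tfrac{2\pi}3L,\qquad c_2=\tfrac32\epsilon+\delta+\tfrac{2\pi}3L .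
\]
By (H), $\delta\le\frac\epsilon4\le\frac3{16}$, so $L\le\frac{16}{29}\epsilon$ and $\frac{2\pi}3L\le1.16\,\epsilon$. Hence
\[
c_1\ge(1.5-0.25-1.16)\,\epsilon=0.09\,\epsilon>0,\qquad c_1\le1.125,\qquad c_2\le2.91\,\epsilon\le2.19 .
\]
Thus $(T_1^kg)(0)$, $k=0,1,2$, have lifts $a_0<a_1<a_2$ with gaps at least $c_1$ and $a_2-a_0\le4.38<2\pi-c_1$. At most one $k$ has $\mathrm{dist}(a_k,\pi+2\pi\mathbb Z)<c_1/2$, since two such values would differ either by less than $c_1$ or by more than $2\pi-c_1$. The same holds for $\hat g$. So at least one of the three values of $k$ is good for both: with $g'=T_1^kg$ and $\hat g'=T_1^k\hat g$,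
\[
g'(0),\ \hat g'(0)\in K:=\{z:|z-\pi|\ge c_1/2\}.
\]

\emph{Contracting to $0$.} On $K$ we have $f_0^m\to0$ uniformly: $K$ is an arc around $0$, $f_0$ is monotone and fixes $0$, and the orbits of the two endpoints of $K$ converge to $0$. Since $b_0(0)=0$, $(T_0^mg')(0)=f_0^m(g'(0))$. To pass from $y=0$ to all $y\in I$ we use that $T_0^j$ only sees the curve over $[0,2\pi3^{-j}]$:
\begin{align*}
|T_0^{m+j}g'(y)-T_0^{m+j}\hat g'(y)|&\le(1+\delta)^j\,|T_0^mg'(3^{-j}y)-T_0^m\hat g'(3^{-j}y)|\\
&\le(1+\delta)^j\bigl(|f_0^mg'(0)|+|f_0^m\hat g'(0)|+4\pi L3^{-j}\bigr).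
\end{align*}
Choose $j$ with $4\pi L\bigl(\frac{1+\delta}3\bigr)^j\le\frac r2$, then $m_0$ with $|f_0^mz|\le\frac r4(1+\delta)^{-j}$ for $z\in K$ and $m\ge m_0$. So $n(r)=m_0+j$ has the required property, and it does not depend on $g,\hat g,k$.
\end{proof}

\subsection{All pairs of curves}

\begin{proposition}\label{prop:sync}
With $s$ as in Lemma \ref{lem:local}, there are $C$ and $\vartheta<1$ such that
\[
E\,d(G_n,\hat G_n)^s\le C\vartheta^n\qquad\text{for all }g,\hat g\in\mathcal G,\ n\ge0 .
\]
Consequently $\mathcal S=\{\eta\}$ is a singleton.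
\end{proposition}

\begin{proof}
Let $\tilde d=\min(1,d^s/r_0^s)$. Then $E\tilde d(G_N,\hat G_N)\le\theta\,\tilde d(g,\hat g)$ if $d(g,\hat g)<r_0$, by Lemma \ref{lem:local}, and $E\tilde d(G_N,\hat G_N)\le1=\tilde d(g,\hat g)$ otherwise. By the Markov property of the pair $(G_n,\hat G_n)$, $i\mapsto E\tilde d(G_{iN},\hat G_{iN})$ is nonincreasing.

Let $r=2^{-1/s}r_0$ and $M=qN\ge n(r)+2$ with an integer $q\ge1$. If $d(g,\hat g)\ge r_0$, then with probability at least $3^{-M}$ the word $\omega_1\dots\omega_M$ is $1^k0^{M-k}$ with $k$ from Lemma \ref{lem:coarse}. In that case $d(G_M,\hat G_M)\le r$, so $\tilde d(G_M,\hat G_M)\le\frac12$. Hence $E\tilde d(G_M,\hat G_M)\le1-\frac123^{-M}$. If $d(g,\hat g)<r_0$, then $E\tilde d(G_M,\hat G_M)\le E\tilde d(G_N,\hat G_N)\le\theta\,\tilde d(g,\hat g)$. In all cases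
\[
E\tilde d(G_M,\hat G_M)\le\theta_*\,\tilde d(g,\hat g),\qquad\theta_*=\max\bigl(\theta,1-\tfrac123^{-M}\bigr)<1 ,
\]
and by the Markov property $E\tilde d(G_{iM},\hat G_{iM})\le\theta_*^i$. For $n=iM+t$ with $0\le t<M$, using \eqref{eq:Tlip} and $d^s\le\pi^s\tilde d$,
\[
E\,d(G_n,\hat G_n)^s\le(1+\delta)^{Ms}\pi^s\theta_*^i\le C\vartheta^n,\qquad\vartheta=\theta_*^{1/M},\quad C=(1+\delta)^{Ms}\pi^s\theta_*^{-1}.
\]

Now let $\eta,\eta'\in\mathcal S$ and let $\Phi$ be Lipschitz for the metric $d^s$. By stationarity
\[
\Bigl|\int\Phi\,d\eta-\int\Phi\,d\eta'\Bigr|\le\iint E\,|\Phi(G_n)-\Phi(\hat G_n)|\,d\eta(g)\,d\eta'(\hat g)\le\mathrm{Lip}(\Phi)\,C\vartheta^n\to0 .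
\]
Such $\Phi$ are dense in $C(\mathcal G)$ by the Stone--Weierstrass theorem, so $\eta=\eta'$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
Combine Proposition \ref{prop:sync} and Corollary \ref{cor:reduction}. The range $0<\epsilon<0.1$, $0<20\delta<\epsilon$ is contained in (H).
\end{proof}

\begin{remark}
Proposition \ref{prop:neg} cannot be dispensed with. If $\delta=0$, then $T_jg-T_j\hat g=(g-\hat g)\circ b_j$, so two different constant curves keep their distance forever and do not synchronize. Lemma \ref{lem:rigid} fails as well: averaging a stationary measure over the rotations $g\mapsto g+c$, which then commute with the $T_j$, gives a stationary measure with $\mu_y=m$ for all $y$.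
\end{remark}

\section{Structure of the limit measure}\label{sec:B}

We prove Theorem \ref{thm:B}. Throughout, $\eta$ is the unique stationary measure and $\mu=\mu_\eta$. As $\eta$ is extreme in $\mathcal S=\{\eta\}$, $\mu$ is ergodic by Lemma \ref{lem:ergodic}, and $\lambda(\mu)<0$ by Proposition \ref{prop:neg}. The constants $C,\vartheta,s$ are those of Proposition \ref{prop:sync}.

\subsection{Rates: proof of (i)}
Let $\Phi(g)=\int\varphi(y,g(y))\,dm(y)$. Then $|\Phi(g)-\Phi(\hat g)|\le[\varphi]_\alpha d(g,\hat g)^\alpha$ and $\int\varphi\,d\mu=\int\Phi\,d\eta=\int\Pi^n\Phi\,d\eta$. Since $\sigma^n\omega$ is independent of $G_n$, \eqref{eq:semi} gives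
\[
\int\varphi(F^n(y,g(y)))\,dm(y)=E\varphi(\mathrm{ev}(G_n,\sigma^n\omega))=\Pi^n\Phi(g).
\]
If $\alpha\ge s$, then $d^\alpha\le\pi^{\alpha-s}d^s$; if $\alpha<s$, then $E\,d^\alpha\le(E\,d^s)^{\alpha/s}$ by Jensen. So Proposition \ref{prop:sync} gives, with $\tau_0=\vartheta^{\min(1,\alpha/s)}$ and a constant $C'$,
\begin{equation}\label{eq:rate}
\Bigl|\Pi^n\Phi(g)-\int\varphi\,d\mu\Bigr|\le\int E\,|\Phi(G_n)-\Phi(\hat G_n)|\,d\eta(\hat g)\le C'[\varphi]_\alpha\tau_0^n .
\end{equation}
This is the first claim.

For the second, let $(g,\omega)$ have law $\eta\times P$, so that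
\[
\int\varphi\circ F^n\,\psi\,d\mu=E\bigl[\varphi(F^n\mathrm{ev}(g,\omega))\,\psi(\mathrm{ev}(g,\omega))\bigr].
\]
For $0\le k\le n$ replace $\psi(\mathrm{ev}(g,\omega))$ by $\psi_k=\psi(\mathrm{ev}(g,\omega_1\dots\omega_k000\dots))$. This changes $y$ by at most $2\pi3^{-k}$ and $g(y)$ by at most $2\pi L3^{-k}$, so the error in $\psi$ is $O([\psi]_\alpha3^{-\alpha k})$. Now $\psi_k$ depends on $g$ and $\omega_1,\dots,\omega_k$ only, and by \eqref{eq:rate}
\[
E[\varphi(F^n\mathrm{ev}(g,\omega))\,|\,g,\mathcal F_k]=\Pi^{n-k}\Phi(G_k)=\int\varphi\,d\mu+O\bigl([\varphi]_\alpha\tau_0^{n-k}\bigr).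
\]
Hence
\[
\int\varphi\circ F^n\,\psi\,d\mu=\int\varphi\,d\mu\int\psi\,d\mu+O\bigl(\|\varphi\|_{C^\alpha}\|\psi\|_{C^\alpha}(3^{-\alpha k}+\tau_0^{n-k})\bigr),
\]
and $k=\lfloor n/2\rfloor$ gives the claim with $\tau=\max(\tau_0,3^{-\alpha})^{1/2}$. \qed

\subsection{SRB structure: proof of (ii)}
\emph{The curves.} Fix $g\in\mathcal G$ and compose the maps in the reverse order. The word $(\omega_1,\dots,\omega_n)$ and its reversal have the same law and are independent of $\omega_{n+1}$, so Proposition \ref{prop:sync} with $\hat g=T_{\omega_{n+1}}g$ gives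
\[
E\,d\bigl(T_{\omega_1}\cdots T_{\omega_n}g,\;T_{\omega_1}\cdots T_{\omega_{n+1}}g\bigr)^s\le C\vartheta^n .
\]
By Chebyshev's inequality and the Borel--Cantelli lemma these distances are a.s.\ eventually at most $\vartheta^{n/(2s)}$. So $\gamma_\omega=\lim_nT_{\omega_1}\cdots T_{\omega_n}g\in\mathcal G$ exists a.s. Its law is $\lim_n\mathrm D_g\Pi^n$; this limit is stationary, hence equal to $\eta$. By continuity of $T_{\omega_1}$,
\[
\gamma_\omega=T_{\omega_1}\gamma_{\sigma\omega}\quad\text{a.s.}
\]
From the definition of $\mu_\eta$ we get $\mu=\int(\mathrm{graph}\,\gamma_\omega)_*m\,dP(\omega)$, where $(\mathrm{graph}\,\gamma)_*m$ is the image of $m$ under $y\mapsto(y,\gamma(y))$.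

\emph{Unstable sets.} Since $\gamma_\omega=T_{\omega_1}\gamma_{\sigma\omega}$, the map $F$ takes $(b_{\omega_1}(y),\gamma_{\sigma\omega}(b_{\omega_1}(y)))$ to $(y,\gamma_\omega(y))$. Iterating, $(y,\gamma_\omega(y))$ has the $n$th preimage
\[
\bigl(b_{\omega_n}\cdots b_{\omega_1}(y),\ \gamma_{\sigma^n\omega}(b_{\omega_n}\cdots b_{\omega_1}(y))\bigr).
\]
For two points $y,y'\in I$ these preimages have distance at most $(1+L)3^{-n}|y-y'|$, where $|y-y'|$ is the distance in $I$. So $\gamma_\omega$ lies in an unstable set.

\emph{Bernoulli property.} Recall that the natural extension of a measure-preserving system $(X,U,\nu)$ is the space of sequences $(x_0,x_{-1},x_{-2},\dots)$ with $Ux_{-k-1}=x_{-k}$, with the coordinatewise action of $U$ and the invariant measure whose coordinates all have law $\nu$. It is invertible and has the same entropy, and any factor map $p:Y\to X$ from an invertible system $(Y,R)$ factors through it by $x\mapsto(p(R^{-k}x))_{k\ge0}$.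

Consider $(\Omega\times\mathbb T,P\times m)$ with the map
\[
R(\omega,y)=(j\omega,3y),\qquad\text{where }y=b_j(3y),
\]
with $y$ and $3y$ represented in $[0,2\pi)$. It is invertible mod null sets, $R^{-1}(\omega,y)=(\sigma\omega,b_{\omega_1}(y))$. If $y/2\pi$ has base $3$ digits $e_1e_2\dots$, then $R$ is the left shift of the sequence $\dots\omega_2\omega_1.e_1e_2\dots$, that is, the Bernoulli shift $(\frac13,\frac13,\frac13)$. It is the natural extension of $(\times3,m)$, because $(\omega,y)\mapsto(y,b_{\omega_1}(y),b_{\omega_2}b_{\omega_1}(y),\dots)$ is an isomorphism mod null sets onto the latter: the digits $\omega_k$ can be read off.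

The map $(\omega,y)\mapsto(y,\gamma_\omega(y))$ carries $P\times m$ to $\mu$ and is a factor map from $R$ to $F$, since a.e.
\[
F(y,\gamma_\omega(y))=(3y,(T_j\gamma_\omega)(3y))=(3y,\gamma_{j\omega}(3y)).
\]
As $R$ is invertible, this map factors through the natural extension of $(F,\mu)$, which in turn factors, through the projection to $y$, onto the natural extension of $(\times3,m)$. The composition is the isomorphism just described. So the first of these factor maps is injective mod null sets, hence an isomorphism. Thus the natural extension of $(F,\mu)$ is the Bernoulli shift $(\frac13,\frac13,\frac13)$, and $h_\mu(F)=\log3$.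

\emph{Exponents.} $DF$ is lower triangular with diagonal entries $3$ and $1-\delta\cos z$. The vertical direction is invariant and has the exponent $\lambda(\mu)<0$, and the exponents add up to $\int\log\det DF\,d\mu=\log3+\lambda(\mu)$. So the other exponent is $\log3$, and $h_\mu(F)$ is the sum of the positive exponents. \qed

\subsection{The exact basin: proof of (iii)}
The images of two complementary arcs of a circle have lengths adding up to $2\pi$. So when the endpoints come together, one arc is contracted and the other one swallows the circle. We locate the point at which this expansion happens.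

Let $Z\subset\mathbb T$ be countable and dense, and let $\vartheta_1=\vartheta^{1/(2s)}<1$. For constant curves $g\equiv z$, $\hat g\equiv z'$ and $y=y(\omega)$, \eqref{eq:semi} gives $|f_y^nz-f_y^nz'|\le d(G_n,\hat G_n)$, and $P(d(G_n,\hat G_n)>\vartheta_1^n)\le\vartheta_1^{-sn}C\vartheta^n=C\vartheta^{n/2}$. By the Borel--Cantelli lemma, for a.e.\ $y$ and all $z,z'\in Z$ we have $|f_y^nz-f_y^nz'|\le\vartheta_1^n$ eventually. Fix such a $y$.

\emph{Contracting and expanding arcs.} Let $z\ne z'$ be in $Z$. The images under $f_y^n$ of the two closed arcs with endpoints $z,z'$ have lengths adding up to $2\pi$, the smaller length being $|f_y^nz-f_y^nz'|$. One step multiplies lengths by factors in $[1-\delta,1+\delta]$, so once $|f_y^nz-f_y^nz'|\le\vartheta_1^n$ holds for good and $(1+\delta)\vartheta_1^n<\pi$, the short image stays the short one. Hence exactly one of the two arcs has image length at most $\vartheta_1^n$ eventually. Call it contracting and the other one expanding. Subarcs, with endpoints in $Z$, of contracting arcs are contracting. If a finite subset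 of $Z$ with at least two points cuts $\mathbb T$ into arcs, exactly one of them is expanding: not all are contracting, because the image lengths add up to $2\pi$; and if one is expanding, its complementary arc is contracting, hence so are all the others.

\emph{The point $\kappa(y)$.} Let $E_k$, $k\ge2$, be the closed expanding arc for the first $k$ points of an enumeration of $Z$. Then $E_{k+1}\subset E_k$, since otherwise $E_{k+1}$ would lie in a contracting arc, and $|E_k|\to0$ by density. So the $E_k$ shrink to a point $\kappa(y)$, which depends measurably on $y$. A compact arc that avoids $\kappa(y)$ lies in the complement of some $E_k$, whose closure is a contracting arc; so its images have length at most $\vartheta_1^n$ eventually.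

\emph{Equivariance.} $\kappa(y)$ is the only point such that the image lengths of every compact arc avoiding it tend to $0$. If $\kappa'\ne\kappa(y)$ were another one, cover $\mathbb T$ by two compact arcs, one avoiding each of the two points; both image lengths would tend to $0$, yet they add up to at least $2\pi$. If $A$ is a compact arc avoiding $f_y\kappa(y)$, then $f_y^{-1}A$ avoids $\kappa(y)$ and $f_{3y}^nA=f_y^{n+1}(f_y^{-1}A)$. So $f_y\kappa(y)$ has the characterizing property for $3y$, and $f_y\kappa(y)=\kappa(3y)$ for a.e.\ $y$.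

\emph{Basin.} By Theorem \ref{thm:A}, for a.e.\ $y$ all $(y,z')$ with $z'\in Z$ are in the basin of $\mu$. Let $z\ne\kappa(y)$ and choose $z'\in Z\setminus\{\kappa(y)\}$. One of the arcs joining $z$ and $z'$ avoids $\kappa(y)$, so $|f_y^nz-f_y^nz'|\to0$, and $(y,z)$ is in the basin too. \qed

\subsection{Classification: proof of (iv)}
\emph{The two measures.} $F(y,\kappa(y))=(3y,\kappa(3y))$ for a.e.\ $y$, so $\mu^-$ is invariant and $(F,\mu^-)$ is isomorphic to $(\times3,m)$; in particular $\mu^-$ is ergodic. If $\mu=\mu^-$, then $\mu_y=\mathrm D_{\kappa(y)}$ and so $f_{y*}\mu_y=\mu_{3y}$ for a.e.\ $y$, contrary to Lemma \ref{lem:rigid}.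

\emph{There are no others.} Let $\nu$ be invariant with marginal $m$. As $m$ is ergodic for $\times3$, almost every ergodic component of $\nu$ has marginal $m$; so we may assume that $\nu$ is ergodic. The set $\Gamma=\{(y,z):z=\kappa(y)\}$ is contained in $F^{-1}\Gamma$ mod $\nu$, and both have the same $\nu$-measure. So $\Gamma$ is invariant mod $\nu$, and $\nu(\Gamma)\in\{0,1\}$. If $\nu(\Gamma)=1$, then $\nu=\mu^-$. If $\nu(\Gamma)=0$, then $\nu$-a.e.\ point is in the basin of $\mu$ by (iii), and $\nu=\mu$ by Birkhoff's theorem. Going back to general $\nu$, we get $\nu=a\mu+(1-a)\mu^-$ with $a\in[0,1]$. Conversely, all these measures are invariant with marginal $m$.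

\emph{The exponent $\lambda^-:=\lambda(\mu^-)$ is positive.} Let $S_k(y)=\sum_{i<k}\log f'(\kappa(3^iy))$, so $S_k/k\to\lambda^-$ a.e. For $\xi>0$ let $r_\xi\in(0,1)$ be such that $|\log f'(z)-\log f'(z')|\le\xi$ if $|z-z'|\le r_\xi$. If an arc $A$ contains $\kappa(y)$ and $|f_y^iA|\le r_\xi$ for $i<k$, then $f_y^iA$ contains $\kappa(3^iy)$, and the mean value theorem gives
\begin{equation}\label{eq:dist}
|A|\,e^{S_k(y)-\xi k}\le|f_y^kA|\le|A|\,e^{S_k(y)+\xi k}.
\end{equation}

Suppose $\lambda^-<0$, and take $\xi=|\lambda^-|/3$. For a.e.\ $y$ we have $S_k+\xi k\to-\infty$, so $\sup_k(S_k+\xi k)<\infty$. Let $A$ be an arc centered at $\kappa(y)$ of length $\rho=\rho(y)$ so small that $\rho\,e^{S_k+\xi k}<r_\xi$ for all $k$. By induction and \eqref{eq:dist}, $|f_y^kA|\le\rho\,e^{S_k+\xi k}$ for all $k$, which tends to $0$. The complementary closed arc avoids $\kappa(y)$, so its images also shrink to $0$ by (iii). This is impossible, as the two lengths add up to $2\pi$.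

Suppose $\lambda^-=0$. Now arcs around $\kappa(y)$ shrink at most at an arbitrarily slow exponential rate. We show that this is too slow for Proposition \ref{prop:sync}. Choose $\xi>0$ with $(3+5s)\xi<-\log\vartheta$, then $c\ge0$ such that
\[
Y=\{y:|S_k(y)|\le c+\xi k\text{ for all }k\}
\]
has $m(Y)\ge\frac12$. Let $\rho=e^{-3\xi n}$ with $n$ so large that $\rho\,e^{c+2\xi n}=e^{c-\xi n}\le r_\xi$. If $y\in Y$ and $A=[z,z+\rho]\ni\kappa(y)$, then by induction and \eqref{eq:dist}
\[
\rho\,e^{-c-2\xi k}\le|f_y^kA|\le\rho\,e^{c+2\xi k}\le r_\xi\qquad(k\le n).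
\]
As $r_\xi<\pi$, $|f_y^nz-f_y^n(z+\rho)|=|f_y^nA|\ge e^{-c-5\xi n}$. For each $y$ the points $z$ with $\kappa(y)\in[z,z+\rho]$ have normalized measure $\rho/2\pi$. So
\[
\iint|f_y^nz-f_y^n(z+\rho)|^s\,dm(y)\,\frac{dz}{2\pi}\ \ge\ \frac12\cdot\frac{e^{-3\xi n}}{2\pi}\,e^{-sc-5s\xi n} .
\]
By Proposition \ref{prop:sync}, applied to the constant curves $z$ and $z+\rho$, the left side is at most $C\vartheta^n$. For large $n$ this contradicts the choice of $\xi$. So $\lambda^->0$. \qed

\subsection{Support: proof of (v)}
If the empirical measures of $(y,z)$ converge to $\mu$, then every open set meeting $\operatorname{supp}\mu$ is visited with positive lower frequency. So the $\omega$-limit set $\omega(y,z)$ contains $\operatorname{supp}\mu$; by Theorem \ref{thm:A} this applies for every $z$ and a.e.\ $y$.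

Conversely, fix $\gamma\in\operatorname{supp}\eta$. By continuity of $\mathrm{ev}$, $\mathrm{ev}(\operatorname{supp}\eta\times\Omega)\subset\operatorname{supp}\mu$, so $(y,\gamma(y))\in\operatorname{supp}\mu$ for all $y\in I$. Since $F$ is continuous and $\mu$ is invariant, $F(\operatorname{supp}\mu)\subset\operatorname{supp}\mu$, so $F^n(y,\gamma(y))\in\operatorname{supp}\mu$ for all $n$. By Proposition \ref{prop:sync} with $g\equiv z$ and $\hat g=\gamma$ and the Borel--Cantelli lemma, for every $z$ and a.e.\ $y$ we have $|f_y^nz-f_y^n(\gamma(y))|\to0$. As $\operatorname{supp}\mu$ is closed, $\omega(y,z)\subset\operatorname{supp}\mu$.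

Finally let $0<\epsilon<0.1$ and $0<20\delta<\epsilon$. By Theorem A.1 of \cite{UDV} the closed set $\omega(y,z)$ is dense, hence equal to $\mathbb T^2$, for a.e.\ $(y,z)$. So $\operatorname{supp}\mu=\mathbb T^2$. \qed

\begin{thebibliography}{1}

\bibitem{UDV}
\emph{Unstable dimension variability: A source of nonhyperbolicity in chaotic systems},
\url{http://yorke.umd.edu/Yorke_papers_most_cited_and_post2000/1997_12_Kostelich_Kan_al_PhysicaD_Unstable_Dim_Variability.pdf}

\end{thebibliography}
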